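\title{Integrality of exponential sums attached to the Ree groups ${}^2G_2(q)$}

\begin{abstract}
For $q=3^{2n+1}$ with $n\ge 1$ we study a one-parameter family of exponential sums over the finite fields of characteristic $3$. Normalized by a power of the quadratic Gauss sum, they form the trace function of a local system $\mathcal{G}_q$ of rank $q^2-q+1$ on the affine line over $\mathbb{F}_3$. We prove that all values of this trace function are integers. The proof identifies $\mathcal{G}_q$ geometrically with a local system built from the Ree curve and a representation of degree $q^2-q+1$ of the Ree group ${}^2G_2(q)$: the two have the same local monodromy at infinity, and a rigidity argument makes the isomorphism global. We also determine the arithmetic monodromy group over every finite field of characteristic $3$; over $\mathbb{F}_3$ it is $\operatorname{Aut}({}^2G_2(q))$.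
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The sums and the question}

Let $\psi$ be a nontrivial additive character of $\mathbb{F}_3$, put $\zeta_3=\psi(1)$, and let $\chi_2$ be the quadratic character of $\mathbb{F}_3^\times$, with $\chi_2(0)=0$. The quadratic Gauss sum over $\mathbb{F}_3$ is
\[
\beta=\psi(1)-\psi(-1)=1+2\zeta_3,\qquad \beta^2=-3 .
\]
For a finite extension $k/\mathbb{F}_3$ we always write $r=[k:\mathbb{F}_3]$, $\psi_k=\psi\circ\operatorname{Tr}_{k/\mathbb{F}_3}$ and $\chi_k=\chi_2\circ\operatorname{Norm}_{k/\mathbb{F}_3}$. Let $n\ge1$ and put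
\[
q_0=3^n,\qquad \theta=3q_0,\qquad q=3q_0^2=3^{2n+1},\qquad m=q-\theta+1,\qquad d=q^2-q+1 .
\]
Then $\theta^2=3q$ and $q_0\theta=q$, so that
\begin{equation}\label{eq:factor}
m\,(q+\theta+1)=(q+1)^2-3q=d .
\end{equation}
Since $m$ divides $d=q(q-1)+1$, and $\theta$ divides $q$,
\begin{equation}\label{eq:m}
\gcd\bigl(m,q(q-1)\bigr)=1,\qquad m\ \text{is odd},\qquad m\equiv1\pmod{\theta}.
\end{equation}
Consider the polynomial
\[
f_q(\xi)=\xi^{d}-\xi^{(\theta+2)m}-\xi^{(2q_0+1)m}-\xi^{m}\in\mathbb{F}_3[\xi].
\]
For $q=27$ we have $q_0=3$, $\theta=9$, $m=19$, $d=703=37\cdot19$, and $f_{27}(\xi)=\xi^{703}-\xi^{11\cdot19}-\xi^{7\cdot19}-\xi^{19}$. For $s\in k$ define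
\begin{equation}\label{eq:T}
T_q(s,k)=-\beta^{-r}\sum_{\xi\in k^\times}\chi_k(\xi)\,\psi_k\bigl(f_q(\xi)+s\xi\bigr).
\end{equation}
The factor $\beta^{-r}$ measures the sum against the Gauss sum over $k$. Indeed, the Hasse--Davenport relation states that
\begin{equation}\label{eq:HD}
-\sum_{\xi\in k^\times}\chi_k(\xi)\psi_k(\xi)=(-\beta)^r ,
\end{equation}
so if $f_q$ is replaced by $0$, then \eqref{eq:T} becomes $(-1)^r\chi_k(s)=\pm1$ for $s\ne0$.

\begin{lemma}\label{lem:rational}
The numbers $T_q(s,k)$ are rational.
\end{lemma}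

\begin{proof}
Let $S$ be the sum in \eqref{eq:T}. The numbers $d$, $m$, $\theta+2$, $2q_0+1$ are odd, so $f_q(\xi)+s\xi$ is an odd polynomial. Complex conjugation replaces $\psi_k(a)$ by $\psi_k(-a)$, and the substitution $\xi\mapsto-\xi$ then gives $\overline{S}=\chi_k(-1)S=(-1)^rS$. Since $\overline{\beta}=-\beta$, the number $\beta^{-r}S\in\mathbb{Q}(\zeta_3)$ is real, hence rational.
\end{proof}

As $S\in\mathbb{Z}[\zeta_3]$ and $\beta^2=-3$, the denominator of $T_q(s,k)$ is a power of $3$, and $T_q(s,k)$ is an integer exactly when $\beta^r$ divides $S$ in $\mathbb{Z}[\zeta_3]$. The following question is posed in \cite{Conj}: \emph{is $T_q(s,k)$ an integer for every $n\ge1$, every finite extension $k/\mathbb{F}_3$ and every $s\in k$?}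

\subsection{Which answer to expect}

For $k=\mathbb{F}_3$ we have $f_q(\pm1)=\pm1$, the sum is $\psi(1+s)-\psi(-1-s)=\chi_2(1+s)\beta$, and $T_q(s,\mathbb{F}_3)=-\chi_2(1+s)$ takes the values $-1,1,0$ at $s=0,1,2$. But oddness alone, which gave rationality, does not give integrality. Replace $f_q$ by $\xi^{121}$ and take $k=\mathbb{F}_{243}$, $s=0$. Then $\xi^{121}=\operatorname{Norm}(\xi)=\pm1$ has trace $5\xi^{121}=-\xi^{121}$, so the sum is $121(\psi(-1)-\psi(1))=-121\beta$, and \eqref{eq:T} becomes $121/9$. A positive answer must therefore come from the particular exponents of $f_q$.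

Summing over $s$ and using orthogonality of additive characters gives $\sum_s|S|^2=|k|(|k|-1)$, that is,
\begin{equation}\label{eq:moment}
\sum_{s\in k}T_q(s,k)^2=|k|-1 .
\end{equation}
The mean square is close to $1$, as for an irreducible character of a group. If the $T_q(s,k)$ are values of a character of a \emph{finite} group, then they are sums of roots of unity, hence algebraic integers, and with Lemma~\ref{lem:rational} they are integers. The numerology names a candidate. The Ree group ${}^2G_2(q)$ has an irreducible character of degree $d$, which is the degree of $f_q$, and by \eqref{eq:factor} its order $q^3(q^3+1)(q-1)$ equals $q^3(q^2-1)(q+\theta+1)\,m$.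

\subsection{Results}

Fix a prime $\ell\ne3$ and an embedding of $\mathbb{Q}(\zeta_3)$ in $\overline{\mathbb{Q}}_\ell$. With the notation recalled in Section~\ref{sec:facts}, let $\mathcal{R}_q=\mathcal{L}_{\chi_2(\xi)}\otimes\mathcal{L}_{\psi(f_q(\xi))}$ on $\mathbb{G}_m/\mathbb{F}_3$, and let $\mathcal{F}_q$ be the Fourier transform of its extension by zero to $\mathbb{A}^1$:
\[
\mathcal{F}_q=R^1\mathrm{pr}_!\bigl(\mathcal{L}_{\chi_2(\xi)}\otimes\mathcal{L}_{\psi(f_q(\xi)+s\xi)}\bigr),\qquad \mathrm{pr}\colon\mathbb{G}_m\times\mathbb{A}^1\to\mathbb{A}^1,\ (\xi,s)\mapsto s .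
\]
It is lisse of rank $d$ on $\mathbb{A}^1/\mathbb{F}_3$ and pure of weight one. Its constant field twist $\mathcal{G}_q=\mathcal{F}_q\otimes\beta^{-\deg}$ has trace function $\operatorname{Trace}(\operatorname{Frob}_{s,k}\mid\mathcal{G}_q)=T_q(s,k)$.

\begin{theorem}\label{thm:A}
For every $n\ge1$, every finite extension $k/\mathbb{F}_3$ and every $s\in k$,
\[
\operatorname{Trace}(\operatorname{Frob}_{s,k}\mid\mathcal{G}_q)\in\mathbb{Z}.
\]
\end{theorem}

\begin{theorem}\label{thm:B}
Let $n\ge1$. The geometric monodromy group of $\mathcal{G}_q$ is isomorphic to ${}^2G_2(q)$, in an irreducible representation of degree $q^2-q+1$. Over $\mathbb{F}_{3^r}$ one has $G_{\mathrm{arith}}=G_{\mathrm{geom}}$ if and only if $2n+1$ divides $r$. Over $\mathbb{F}_3$ the quotient $G_{\mathrm{arith}}/G_{\mathrm{geom}}$ is cyclic of order exactly $2n+1$, and $G_{\mathrm{arith}}\cong\operatorname{Aut}({}^2G_2(q))$.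
\end{theorem}

\subsection{A model case and the plan of the proof}\label{subsec:model}

The simplest family of this kind can be evaluated by hand. The polynomial $\xi^2+s\xi$ has its critical point at $\xi=s$, because $2=-1$. Putting $\xi=s+\eta$ gives $\xi^2+s\xi=-s^2+\eta^2$, hence
\[
\sum_{\xi\in k}\psi_k(\xi^2+s\xi)=\psi_k(-s^2)\sum_{\eta\in k}\psi_k(\eta^2).
\]
Up to a Gauss sum that does not depend on $s$, the value is a cube root of unity, and it records how the point $s$ splits in the cover $y^3-y=-s^2$ of the $s$-line, whose group is $\mathbb{Z}/3\mathbb{Z}$. For $f_q$ the Ree curve replaces the curve $y^3-y=-s^2$, and ${}^2G_2(q)$ replaces $\mathbb{Z}/3\mathbb{Z}$. The difficulty is that the square can be completed only for $s$ near $\infty$, only near one critical point at a time, and only up to a small error. The proof has four steps.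

\begin{enumerate}
\item The cohomological form of \eqref{eq:moment} shows that $\mathcal{F}_q$ is geometrically irreducible and is determined, among irreducible lisse sheaves on the affine line, by its local monodromy at $\infty$ (Section~\ref{sec:F}).
\item A specialization lemma turns an approximate identity ``$f_q(\xi)+s\xi\approx h-\eta^2$'' over a local field into a character occurring in the local monodromy (Section~\ref{sec:spec}).
\item The Ree curve, as a ${}^2G_2(q)$-cover of the projective line, has one wild branch point and one tame branch point of index $m$. Killing the tame ramification gives a lisse sheaf $\mathcal{V}$ of rank $d$ on $\mathbb{A}^1$ with finite monodromy and explicit local monodromy at $\infty$ (Sections~\ref{sec:curve} and~\ref{sec:V}).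
\item Completing the square shows that $\mathcal{F}_q$ and $\mathcal{V}$ agree at $\infty$ (Section~\ref{sec:local}), hence globally (Section~\ref{sec:global}).
\end{enumerate}
Section~\ref{sec:arith} follows the action of Frobenius. From now on $n\ge1$ is fixed, and we write $f,\mathcal{F},\mathcal{G}$ for $f_q,\mathcal{F}_q,\mathcal{G}_q$. Three results on Ree groups are quoted.
\begin{itemize}
\item[(R1)] \cite{Pedersen,HP} Let $E=\mathbb{F}_q(x,y_1,y_2)$ with $y_1^q-y_1=x^{q_0}(x^q-x)$ and $y_2^q-y_2=x^{2q_0}(x^q-x)$. Then $\operatorname{Aut}_{\mathbb{F}_q}(E)\cong{}^2G_2(q)$.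
\item[(R2)] \cite{Ree,Ward} For $q=3^{2n+1}\ge27$ the group ${}^2G_2(q)$ is simple of order $q^3(q^3+1)(q-1)$ and has an irreducible character of degree $q^2-q+1$ (the character $\xi_2$ of \cite{Ward}).
\item[(R3)] \cite[Theorem 2.5.12]{GLS} The group $\operatorname{Out}({}^2G_2(q))$ is cyclic of order $2n+1$.
\end{itemize}
Fact (R3) is used only for the last assertion of Theorem~\ref{thm:B}.

\section{Sheaves on curves: conventions and standard facts}\label{sec:facts}

Put $\kappa=\overline{\mathbb{F}}_3$. Sheaves are $\overline{\mathbb{Q}}_\ell$-sheaves, and absolute values are taken through a fixed embedding of $\overline{\mathbb{Q}}_\ell$ in $\mathbb{C}$.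

\medskip\noindent\textbf{(F1) Monodromy.} A lisse sheaf on a smooth geometrically connected curve $Y$ over a finite field $k_0\subset\kappa$ is a continuous representation of $\pi_1(Y)$, that is, of the absolute Galois group of the function field, unramified at the points of $Y$. The subgroup $\pi_1(Y_\kappa)$ is normal with quotient $\operatorname{Gal}(\kappa/k_0)$. The groups $G_{\mathrm{geom}}\subset G_{\mathrm{arith}}$ are the Zariski closures of the images of $\pi_1(Y_\kappa)$ and $\pi_1(Y)$; ``geometrically'' means after restriction to $\pi_1(Y_\kappa)$. A point $y\in Y(k)$ defines the conjugacy class $\operatorname{Frob}_{y,k}$ of the geometric Frobenius, and $\operatorname{Frob}_{y,k'}=\operatorname{Frob}_{y,k}^{[k':k]}$. If $G_{\mathrm{arith}}$ is finite, each of its conjugacy classes contains the image of some $\operatorname{Frob}_{y,k}$ (Chebotarev). For an $\ell$-adic unit $\alpha$, such as $\beta^{-1}$, the sheaf $\alpha^{\deg}$ is the character of $\operatorname{Gal}(\kappa/k_0)$ with $\operatorname{Frob}_{y,k}\mapsto\alpha^{[k:k_0]}$.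

\medskip\noindent\textbf{(F2) Artin--Schreier and Kummer sheaves.} Let $P$ be a function on a scheme over $\mathbb{F}_3$. The sheaf $\mathcal{L}_{\psi(P)}$ is the character $\sigma\mapsto\psi(y-\sigma y)$ of the \'etale cover $y^3-y=P$; at a $k$-point $a$, Frobenius acts by $\psi_k(P(a))$. We have $\mathcal{L}_{\psi(P+Q)}=\mathcal{L}_{\psi(P)}\otimes\mathcal{L}_{\psi(Q)}$, and $\mathcal{L}_{\psi(Q^3-Q)}$ is trivial. Since $Q^{q_0}-Q=R^3-R$ with $R=\sum_{i<n}Q^{3^i}$, also $\mathcal{L}_{\psi(Q^{q_0}-Q)}$ is trivial. For an invertible function $P$, the sheaf $\mathcal{L}_{\chi_2(P)}$ is the character $\sigma\mapsto\sigma(\sqrt{P})/\sqrt{P}$; Frobenius acts by $\chi_k(P(a))$. Both constructions commute with base change; over a field they are characters of the Galois group.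

\medskip\noindent\textbf{(F3) Local fields.} Let $K=\kappa((\varpi))$ and let $I_K$ be its absolute Galois group. The wild inertia group $P_K$ is the normal pro-$3$ Sylow subgroup of $I_K$. For $N$ prime to $3$, the only extension of $K$ of degree $N$ is the cyclic extension $K(\varpi^{1/N})$; in particular $I_K$ has a unique character of order $2$. Every $1$-unit, that is, every element of $1+\varpi\kappa[[\varpi]]$, has a unique $N$-th root that is a $1$-unit (Hensel's lemma). The Swan conductor $\operatorname{Sw}$ of a representation of $I_K$ is a nonnegative integer, additive in exact sequences, unchanged by tensoring with a tame character, and zero exactly when $P_K$ acts trivially. If $P\in\kappa[x]$ has degree $N$ prime to $3$, then $\operatorname{Sw}_\infty(\mathcal{L}_{\psi(P)})=N$.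

\medskip\noindent\textbf{(F4) Cohomology.} Let $\mathcal{A}$ be lisse on an affine open $Y\subset\mathbb{P}^1_\kappa$ with complement $\Sigma$. Then $H^0_c(Y,\mathcal{A})=0$, and by Poincar\'e duality $H^i_c(Y,\mathcal{A})$ is dual to $H^{2-i}(Y,\mathcal{A}^\vee)(1)$. The Euler--Poincar\'e formula reads
\[
\chi_c(Y,\mathcal{A})=(2-|\Sigma|)\operatorname{rank}\mathcal{A}-\sum_{y\in\Sigma}\operatorname{Sw}_y(\mathcal{A}).
\]
For $j\colon Y\to\mathbb{P}^1$, the inclusion $j_!\mathcal{A}\subset j_*\mathcal{A}$ gives an exact sequence $H^0(Y,\mathcal{A})\to\bigoplus_{y\in\Sigma}\mathcal{A}^{I_y}\to H^1_c(Y,\mathcal{A})$. If $\mathcal{A}$ has rank one and every $I_y$, $y\in\Sigma$, acts nontrivially, then $j_!\mathcal{A}=Rj_*\mathcal{A}$, so $H^2_c=0$ and the forget-supports map $H^1_c\to H^1$ is an isomorphism. A lisse sheaf of rank one on $\mathbb{A}^1_\kappa$ that is tame at $\infty$ is trivial: it has $\chi_c=1$, so $H^2_c\ne0$.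

\medskip\noindent\textbf{(F5) Families and weights.} The stalk of $R^i\mathrm{pr}_!$ at a geometric point is $H^i_c$ of the fiber, with its Galois action (proper base change), and Frobenius traces are given by the Lefschetz trace formula. If $\mathcal{K}$ is lisse on $\mathbb{G}_m\times\mathbb{A}^1$ and the Swan conductors at $0$ and $\infty$ of its restrictions to the geometric fibers of $\mathrm{pr}$ are constant, then the $R^i\mathrm{pr}_!\mathcal{K}$ are lisse. A lisse sheaf is pure of weight $a$ if all eigenvalues of all $\operatorname{Frob}_{y,k}$ have absolute value $|k|^{a/2}$. By Weil II, $H^1_c$ of a pure sheaf of weight $0$ has weights $\le1$, and a pure lisse sheaf is geometrically semisimple.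

\section{Irreducibility, rigidity and the reduction to finite monodromy}\label{sec:F}

\begin{proposition}\label{prop:basic}
The sheaf $\mathcal{F}$ is lisse of rank $d$ and pure of weight one, $\mathcal{G}$ is pure of weight zero with trace function $T_q$, and both are geometrically irreducible. Moreover $\chi_c(\mathbb{A}^1_\kappa,\mathcal{F}^\vee\otimes\mathcal{F})=0$.
\end{proposition}

\begin{proof}
Let $\mathcal{K}=\mathcal{L}_{\chi_2(\xi)}\otimes\mathcal{L}_{\psi(f(\xi)+s\xi)}$. On each fiber of $\mathrm{pr}$ it is tame and nontrivial at $0$ (this is the role of $\chi_2$), and has Swan conductor $d$ at $\infty$, since $d$ is prime to $3$. By (F4) and (F5), $R\mathrm{pr}_!\mathcal{K}=\mathcal{F}[-1]$ with $\mathcal{F}$ lisse of rank $d$, the trace formula gives the trace function, and $H^1_c=H^1$ on each fiber. The same holds for $\mathcal{K}^\vee$; put $\mathcal{F}'=R^1\mathrm{pr}_!\mathcal{K}^\vee$. The cup product $\mathcal{F}\otimes\mathcal{F}'\to R^2\mathrm{pr}_!\overline{\mathbb{Q}}_\ell=\overline{\mathbb{Q}}_\ell(-1)$ is perfect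 on stalks, by duality and $H^1_c=H^1$. Hence $\mathcal{F}'\cong\mathcal{F}^\vee(-1)$. Both $\mathcal{F}$ and $\mathcal{F}'$ have weights $\le1$, so $\mathcal{F}\cong\mathcal{F}'^\vee(-1)$ also has weights $\ge1$. As $|\beta|=\sqrt3$, the twist $\mathcal{G}$ has weight zero.

Now imitate the proof of \eqref{eq:moment}. On $\mathbb{A}^1\times\mathbb{G}_m^2$ over $\kappa$, with coordinates $(s,\xi,\xi')$, compute the compactly supported cohomology of $\mathcal{R}_q(\xi)\otimes\mathcal{R}_q^\vee(\xi')\otimes\mathcal{L}_{\psi(s(\xi-\xi'))}$ in two ways. Projecting to the $s$-line, the K\"unneth formula gives $R\Gamma_c(\mathbb{A}^1_\kappa,\mathcal{F}\otimes\mathcal{F}^\vee)(-1)[-2]$. Projecting to $\mathbb{G}_m^2$, the direct image of $\mathcal{L}_{\psi(s(\xi-\xi'))}$ vanishes off the diagonal, because $\mathcal{L}_{\psi(cs)}$ with $c\ne0$ has $\chi_c=0$ and $H^2_c=0$ on $\mathbb{A}^1$, and it is $\overline{\mathbb{Q}}_\ell(-1)[-2]$ on the diagonal, where $\mathcal{R}_q\otimes\mathcal{R}_q^\vee$ is trivial. Therefore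
\[
R\Gamma_c(\mathbb{A}^1_\kappa,\mathcal{F}\otimes\mathcal{F}^\vee)\cong R\Gamma_c(\mathbb{G}_{m,\kappa},\overline{\mathbb{Q}}_\ell).
\]
The right side has $\chi_c=0$ and $\dim H^2_c=1$. By duality $H^2_c$ on the left is dual to the space of geometric endomorphisms of $\mathcal{F}$. A semisimple representation with only scalar endomorphisms is irreducible.
\end{proof}

The vanishing of $\chi_c$ leaves no room for a second irreducible sheaf with the same behavior at $\infty$.

\begin{lemma}[Rigidity]\label{lem:rigid}
Let $\mathcal{V}$ be an irreducible lisse sheaf on $\mathbb{A}^1_\kappa$ with $\mathcal{V}|_{I_\infty}\cong\mathcal{F}|_{I_\infty}$. Then $\mathcal{V}\cong\mathcal{F}$ on $\mathbb{A}^1_\kappa$.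
\end{lemma}

\begin{proof}
Let $\mathcal{A}=\mathcal{F}^\vee\otimes\mathcal{V}$. It has the same rank and the same Swan conductor at $\infty$ as $\mathcal{F}^\vee\otimes\mathcal{F}$, so $\chi_c(\mathbb{A}^1_\kappa,\mathcal{A})=0$ by the Euler--Poincar\'e formula and Proposition~\ref{prop:basic}. Suppose $\mathcal{V}\not\cong\mathcal{F}$. Both are irreducible, so $H^0(\mathbb{A}^1_\kappa,\mathcal{A})=\operatorname{Hom}(\mathcal{F},\mathcal{V})=0$, and $H^2_c(\mathbb{A}^1_\kappa,\mathcal{A})$, the dual of $\operatorname{Hom}(\mathcal{V},\mathcal{F})$, vanishes too. Then $\chi_c=0$ forces $H^1_c(\mathbb{A}^1_\kappa,\mathcal{A})=0$, and the exact sequence in (F4) gives $\mathcal{A}^{I_\infty}=0$. But $\mathcal{A}^{I_\infty}=\operatorname{Hom}_{I_\infty}(\mathcal{F},\mathcal{V})$ contains an isomorphism.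
\end{proof}

Finiteness of $G_{\mathrm{geom}}$ concerns only $\pi_1(\mathbb{A}^1_\kappa)$, to which Frobenius elements do not belong. Irreducibility controls them up to a scalar, and rationality and purity control the scalar.

\begin{proposition}\label{prop:finite}
If $G_{\mathrm{geom}}(\mathcal{G})$ is finite, then $T_q(s,k)\in\mathbb{Z}$ for all $k$ and all $s\in k$.
\end{proposition}

\begin{proof}
Let $\gamma$ be the image of $\operatorname{Frob}_{s,k}$ on $\mathcal{G}$. It normalizes the finite group $G_{\mathrm{geom}}$, so some power $\gamma^M$ with $M\ge1$ centralizes it, and $\gamma^M$ is a scalar $\alpha$ by Schur's lemma. Lemma~\ref{lem:rational}, applied to all finite extensions of $k$, shows that $\operatorname{Trace}(\gamma^i)\in\mathbb{Q}$ for all $i\ge1$. By Newton's identities the characteristic polynomial of $\gamma$ is rational, so $\det\gamma\in\mathbb{Q}$. Purity of weight zero gives $|\det\gamma|=1$, hence $\det\gamma=\pm1$ and $\alpha^d=(\det\gamma)^M=\pm1$. So $\alpha$ is a root of unity, and so is every eigenvalue $\lambda$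 of $\gamma$, since $\lambda^M=\alpha$. Thus $\operatorname{Trace}(\gamma)$ is a rational algebraic integer.
\end{proof}

\section{A specialization lemma}\label{sec:spec}

To compute $\mathcal{F}|_{I_\infty}$ we view $s$ as an element of a local field $K$ and study the Galois action on $H^1_c(\mathbb{G}_{m,\overline{K}},\mathcal{K})$. After an affine change of the variable $\xi$, the polynomial $f(\xi)+s\xi$ will be a constant plus a polynomial with integral coefficients whose reduction has degree $1$ or $2$. The degree drops from $d$, so the cohomology of the special fiber is much smaller than that of the generic fiber. The lemma says that it survives as a subrepresentation.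

Let $O$ be a complete discrete valuation ring with fraction field $K$, maximal ideal $\mathfrak{m}$ and perfect residue field $\kappa_0$ of characteristic $3$; let $\overline{K}$ be a separable closure of $K$ and $\overline{\kappa}_0$ the corresponding algebraic closure of $\kappa_0$. For $Y$ of finite type over $O$ and a sheaf $\mathcal{N}$ on $Y_K$, the nearby cycles $R\Psi\mathcal{N}$ form a complex on $Y_{\overline{\kappa}_0}$ with a compatible action of $\operatorname{Gal}(\overline{K}/K)$. We use three properties: (a) if $Y/O$ is proper, then $R\Gamma(Y_{\overline{\kappa}_0},R\Psi\mathcal{N})=R\Gamma(Y_{\overline{K}},\mathcal{N})$ equivariantly; (b) $R\Psi$ commutes with restriction to open subschemes; (c) if $Y/O$ is smooth and $\mathcal{S}$ is lisse on $Y$, then $R\Psi(\mathcal{S}_K)=\mathcal{S}|_{Y_{\overline{\kappa}_0}}$, with inertia acting trivially (local acyclicity).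

\begin{lemma}\label{lem:spec}
Let $\mathcal{U}\subset\mathbb{P}^1_O$ be open and $\mathcal{S}$ lisse on $\mathcal{U}$. Assume that the forget-supports map $H^1_c(\mathcal{U}_{\overline{\kappa}_0},\mathcal{S})\to H^1(\mathcal{U}_{\overline{\kappa}_0},\mathcal{S})$ is an isomorphism. Then there is a $\operatorname{Gal}(\overline{K}/K)$-equivariant injection
\[
H^1_c(\mathcal{U}_{\overline{\kappa}_0},\mathcal{S})\hookrightarrow H^1_c(\mathcal{U}_{\overline{K}},\mathcal{S}),
\]
the Galois group acting on the source through $\operatorname{Gal}(\overline{\kappa}_0/\kappa_0)$.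
\end{lemma}

\begin{proof}
Let $j\colon\mathcal{U}_K\to\mathbb{P}^1_K$ and $j_0\colon\mathcal{U}_{\overline{\kappa}_0}\to\mathbb{P}^1_{\overline{\kappa}_0}$ be the inclusions and $M=R\Psi(j_!\mathcal{S}_K)$. By (a), $H^1(\mathbb{P}^1_{\overline{\kappa}_0},M)=H^1_c(\mathcal{U}_{\overline{K}},\mathcal{S})$. By (b) and (c), $j_0^*M=\mathcal{S}|_{\mathcal{U}_{\overline{\kappa}_0}}$ with the unramified action. Nothing is known about $M$ at the missing points, but the adjunction maps $j_{0!}j_0^*M\to M\to Rj_{0*}j_0^*M$ induce equivariant maps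
\[
H^1_c(\mathcal{U}_{\overline{\kappa}_0},\mathcal{S})\to H^1(\mathbb{P}^1_{\overline{\kappa}_0},M)\to H^1(\mathcal{U}_{\overline{\kappa}_0},\mathcal{S})
\]
whose composite is the forget-supports map. Hence the first map is injective.
\end{proof}

The hypothesis cannot be dropped: if $\mathcal{U}$ is $\mathbb{A}^1_O$ minus the origin of the special fiber and $\mathcal{S}$ is constant, then the source is $H^1_c(\mathbb{G}_m)\ne0$ and the target is $H^1_c(\mathbb{A}^1)=0$. The first application zooms in on $\xi=0$.

\begin{lemma}\label{lem:tameline}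
Let $\kappa_0$ be $\kappa$ or $\mathbb{F}_q$, and $K=\kappa_0((1/s))$. The representation $\mathcal{F}_{\overline{K}}$ of $\operatorname{Gal}(\overline{K}/K)$ contains $\mathcal{L}_{\chi_2(s)}\otimes\epsilon_0$ with $\epsilon_0$ an unramified character. For $\kappa_0=\mathbb{F}_q$, the character $\epsilon_0$ sends the geometric Frobenius to $-\beta^{2n+1}$.
\end{lemma}

\begin{proof}
Let $O=\kappa_0[[1/s]]$ and $\xi=\eta/s$. Since $f(0)=0$, we have $f(\xi)+s\xi=\eta+\varepsilon(\eta)$ with $\varepsilon(\eta)=f(\eta/s)\in\mathfrak{m}[\eta]$, and $\mathcal{L}_{\chi_2(\xi)}=\mathcal{L}_{\chi_2(s)}\otimes\mathcal{L}_{\chi_2(\eta)}$. So $\mathcal{F}_{\overline{K}}=\mathcal{L}_{\chi_2(s)}\otimes H^1_c(\mathbb{G}_{m,\overline{K}},\mathcal{S})$, where $\mathcal{S}=\mathcal{L}_{\chi_2(\eta)}\otimes\mathcal{L}_{\psi(\eta+\varepsilon(\eta))}$ is lisse on $\mathbb{G}_{m,O}$. On the special fiber $\mathcal{S}$ is $\mathcal{L}_{\chi_2(\eta)}\otimes\mathcal{L}_{\psi(\eta)}$, ramified at $0$ and of Swan conductor $1$ at $\infty$. By (F4), $H^1_c=H^1$ is a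 line, on which the Frobenius of $\mathbb{F}_q$ acts by $(-\beta)^{2n+1}$, by the trace formula and \eqref{eq:HD}. Apply Lemma~\ref{lem:spec}.
\end{proof}

\begin{example}\label{ex:rank2}
Add the factor $\chi_k(\xi)$ to the model case of Section~\ref{subsec:model}: let $\mathcal{H}$ be defined as $\mathcal{F}$, with $\xi^2$ in place of $f$. It has rank $2$, and the substitution $\xi=s+\eta$ no longer evaluates the sums. It still determines $\mathcal{H}|_{I_\infty}$. Let $O=\kappa[[1/s]]$. The proof of Lemma~\ref{lem:tameline} used only $f(0)=0$, so $\mathcal{H}|_{I_\infty}$ contains $\mathcal{L}_{\chi_2(s)}$. At the critical point, $\xi=s(1+\eta/s)$ gives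
\[
\mathcal{L}_{\chi_2(\xi)}\otimes\mathcal{L}_{\psi(\xi^2+s\xi)}=\mathcal{L}_{\chi_2(s)}\otimes\mathcal{L}_{\psi(-s^2)}\otimes\mathcal{S},\qquad \mathcal{S}=\mathcal{L}_{\chi_2(1+\eta/s)}\otimes\mathcal{L}_{\psi(\eta^2)} .
\]
Here $\mathcal{S}$ is lisse on $\mathcal{U}=\operatorname{Spec}O[\eta,(1+\eta/s)^{-1}]$, whose special fiber is $\mathbb{A}^1_\kappa$, and there $\mathcal{S}=\mathcal{L}_{\psi(\eta^2)}$ has $H^1_c=H^1$ of dimension $1$. Lemma~\ref{lem:spec} yields a second character, which is wild and so differs from the first. Hence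
\[
\mathcal{H}|_{I_\infty}\cong\mathcal{L}_{\chi_2(s)}\oplus\bigl(\mathcal{L}_{\chi_2(s)}\otimes\mathcal{L}_{\psi(-s^2)}\bigr).
\]
The point $\xi=0$ contributes a tame line and the critical point a wild one. For $f$ there are $d-1$ critical points, and the Ree curve supplies the field in which to expand around one of them.
\end{example}

\section{The Ree curve as a cover of the line}\label{sec:curve}

Put $u=x^q-x$, $v=u^{q-1}$ and $h=x^{2q_0}u$. Let $C^0$ be the affine curve over $\mathbb{F}_q$ with coordinates $(x,y_1,y_2)$ and equations $y_1^q-y_1=x^{q_0}u$, $y_2^q-y_2=h$. Let $E$ be its function field, $C$ its smooth projective model, and $G=\operatorname{Aut}_{\mathbb{F}_q}(E)\cong{}^2G_2(q)$ by (R1). We need the ramification of $C\to C/G$. Explicit formulas are available only for a subgroup $B$ of index $q^3+1$; the Riemann--Hurwitz formula and the order of $G$ give the rest.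

\subsection{The cover of the $x$-line}

The group $A=\mathbb{F}_q^2$ acts on $C^0$ by $(y_1,y_2)\mapsto(y_1+b,y_2+c)$, and $C^0\to\mathbb{A}^1_x$ is an \'etale $A$-torsor. The characters of $A$ are
\[
\lambda_{\mu,\nu}(b,c)=\psi\bigl(-\operatorname{Tr}_{\mathbb{F}_q/\mathbb{F}_3}(\mu b+\nu c)\bigr),\qquad(\mu,\nu)\in\mathbb{F}_q^2 .
\]

\begin{lemma}\label{lem:A}
The character $\lambda_{\mu,\nu}$ of $\pi_1(\mathbb{A}^1_x)$ is $\mathcal{L}_{\psi(\mu x^{q_0}u+\nu h)}$. The curve $C$ is geometrically irreducible, $E/\mathbb{F}_q(x)$ is Galois with group $A$ and totally ramified at $\infty$, and $C=C^0\cup\{P_\infty\}$ with $P_\infty$ rational over $\mathbb{F}_q$. The genus $g$ of $C$ satisfies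
\[
2g-2=(q+1)\bigl(\theta(q-1)+q-2\bigr).
\]
\end{lemma}

\begin{proof}
Let $y=\sum_{i=0}^{2n}(\mu y_1+\nu y_2)^{3^i}$. The sum telescopes: $y^3-y=(\mu y_1+\nu y_2)^q-(\mu y_1+\nu y_2)=\mu x^{q_0}u+\nu h$, and $(b,c)\in A$ adds $\operatorname{Tr}(\mu b+\nu c)$ to $y$. This is the first claim, by (F2). Since $q+q_0=q_0(\theta+1)$ and $q+2q_0=q_0(\theta+2)$, (F2) allows us to replace $\mu x^{q_0}u+\nu h$ by
\[
\nu^{1/q_0}x^{\theta+2}+\mu^{1/q_0}x^{\theta+1}-\nu x^{2q_0+1}-\mu x^{q_0+1}.
\]
The degree is $\theta+2$ if $\nu\ne0$ and $\theta+1$ if $\nu=0\ne\mu$; both are prime to $3$, so they are the Swan conductors at $\infty$. Thus no nontrivial character of $A$ is trivial on the image of $I_\infty$, and this image is all of $A$. This gives irreducibility and total ramification; the unique point above $\infty$ is rational. The direct image of the constant sheaf under $C^0\to\mathbb{A}^1_x$ is $\bigoplus\lambda_{\mu,\nu}$, so the Euler--Poincar\'e formula gives $1-2g=1+\sum_{\lambda\ne1}(1-\operatorname{Sw}_\infty\lambda)$, that is,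
\[
2g=q(q-1)(\theta+1)+(q-1)\theta=\theta(q-1)(q+1)+q(q-1).
\]
Finally $q(q-1)-2=(q+1)(q-2)$.
\end{proof}

\subsection{The stabilizer of $P_\infty$}

For $a,b,c\in\mathbb{F}_q$ and $\rho\in\mathbb{F}_q^\times$ define
\begin{align*}
\sigma_{a,b,c}&\colon\ x\mapsto x+a,\quad y_1\mapsto y_1+a^{q_0}x+b,\quad y_2\mapsto y_2+2a^{q_0}y_1+a^{2q_0}x+c,\\
\tau_\rho&\colon\ x\mapsto\rho x,\quad y_1\mapsto\rho^{q_0+1}y_1,\quad y_2\mapsto\rho^{2q_0+1}y_2 .
\end{align*}
These are automorphisms of $E$. Indeed $\sigma_{a,b,c}$ fixes $u$ and sends $y_1^q-y_1$ to $(x^{q_0}+a^{q_0})u$ and $y_2^q-y_2$ to $(x^{2q_0}+2a^{q_0}x^{q_0}+a^{2q_0})u=(x+a)^{2q_0}u$; and $\tau_\rho$ multiplies $u$ by $\rho$ and both sides of the two equations by $\rho^{q_0+1}$ and $\rho^{2q_0+1}$. Let $B\subset G$ be the group of all automorphisms sending $x$ to some $\rho x+a$. It maps onto the affine group of $\mathbb{F}_q$ with kernel $A=\{\sigma_{0,b,c}\}$, so $|B|=q^3(q-1)$. The preimage of the translations has order $q^3$, so it is $U=\{\sigma_{a,b,c}\}$, and $B=U\rtimes T$ with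 $T=\{\tau_\rho\}$ cyclic of order $q-1$. The subgroups $A$ and $Z=\{\sigma_{0,0,c}\}$ are normal in $B$, because $B$ preserves their fixed fields $\mathbb{F}_q(x)$ and $\mathbb{F}_q(x,y_1)$. Comparing degrees, $E^U=\mathbb{F}_q(u)$ and $E^B=\mathbb{F}_q(v)$.

For a finite group $H$ acting faithfully on a smooth projective curve over $\kappa$, recall that the stabilizer $H_P$ of a point is the inertia group of the quotient map at $P$; it has a normal Sylow $3$-subgroup with cyclic quotient.

\begin{lemma}\label{lem:B}
The group $U$ acts freely on $C^0$. The stabilizer of $P_\infty$ in $G$ is $B$, and $N_G(U)=B$.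
\end{lemma}

\begin{proof}
If $\sigma_{a,b,c}$ fixes a point of $C^0$, then looking successively at $x$, $y_1$, $y_2$ gives $a=0$, $b=0$, $c=0$. Let $D$ be the stabilizer of $P_\infty$. It contains $B$, which fixes $x=\infty$ and hence the only point above it. By (R2) the group $U$, of order $q^3$, is a Sylow $3$-subgroup of $G$, so it is the normal Sylow $3$-subgroup of $D$. Thus $D/U$ has order prime to $3$ and acts faithfully on $E^U=\mathbb{F}_q(u)$, fixing $u=\infty$, so by maps $u\mapsto\rho u+c$. The kernel of $D/U\to\mathbb{F}_q^\times$ consists of translations, so it is a $3$-group, hence trivial. Therefore $|D|\le q^3(q-1)=|B|$. Finally $N_G(U)$ fixes the only fixed point $P_\infty$ of $U$.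
\end{proof}

\subsection{The branch points}

Since $E^G\subset\mathbb{F}_q(u)$, L\"uroth's theorem gives $C/G\cong\mathbb{P}^1$ over $\mathbb{F}_q$. The quotients of $C$ by $A\subset U\subset B\subset G$ form a tower, with the degrees indicated:
\[
C\xrightarrow{\ q^2\ }\mathbb{P}^1_x\xrightarrow{\ q\ }\mathbb{P}^1_u\xrightarrow{\ q-1\ }\mathbb{P}^1_v\xrightarrow{\ q^3+1\ }C/G .
\]

\begin{proposition}\label{prop:branch}
The cover $C\to C/G$ has exactly two branch points, both rational over $\mathbb{F}_q$: the image of $P_\infty$, with inertia group $B$, and a tame one, with inertia groups cyclic of order $m$. There is a coordinate $z$ on $C/G$ over $\mathbb{F}_q$ that places them at $\infty$ and $0$ and satisfies $-z/v\in1+v^{-1}\mathbb{F}_q[[v^{-1}]]$.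
\end{proposition}

\begin{proof}
Recall the Riemann--Hurwitz formula $2g-2=|H|(2g(C/H)-2)+\sum_P\mathfrak{d}_P$. The different exponent $\mathfrak{d}_P$ depends only on the action of $H_P$ near $P$; it equals $|H_P|-1$ if $3\nmid|H_P|$; and in a tower it is the exponent of the upper step plus the ramification index of the upper step times the exponent of the lower step.

For $H=U$ only $P_\infty$ is ramified, so $\mathfrak{d}_{P_\infty}=2g-2+2q^3$. The step $v=u^{q-1}$ is tame with exponent $q-2$ at $\infty$. So for $H=B$, and by Lemma~\ref{lem:B} also for $H=G$, we get $\mathfrak{d}_{P_\infty}=2g-2+2q^3+q^3(q-2)=2g-2+q^4$. The $G$-orbit of $P_\infty$ has $|G|/|B|=q^3+1$ points. The contribution of all other points is therefore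
\begin{align*}
2g-2+2|G|-(q^3+1)(2g-2+q^4)&=q^3\bigl[(q^3+1)(q-2)-(2g-2)\bigr]\\
&=q^3(q+1)\bigl[(q^2-q)(q-2)-\theta(q-1)\bigr]\\
&=q^3(q^2-1)(q^2-2q-\theta).
\end{align*}
Now $|G|/m=q^3(q^2-1)(q+\theta+1)$ by \eqref{eq:factor}, and $(q+\theta+1)(m-1)=(q+\theta+1)(q-\theta)=q^2-2q-\theta$. So the contribution equals $|G|(1-1/m)$.

A nontrivial $3$-element of $G$ is conjugate into $U$, so its only fixed point lies in the orbit of $P_\infty$. Hence all other stabilizers have order prime to $3$ and are cyclic, and an orbit with stabilizers of order $e_i$ contributes $|G|(1-1/e_i)$. Each nonzero term $1-1/e_i$ is at least $1/2$, and their sum $1-1/m$ lies in $(0,1)$. So there is exactly one such orbit, with $e_i=m$; its image is fixed by $\operatorname{Gal}(\kappa/\mathbb{F}_q)$, hence rational. The covers $C\to C/B$ and $C\to C/G$ have the same ramification index $|B|$ at $P_\infty$, so $\mathbb{P}^1_v\to C/G$ is unramified at $v=\infty$, and $z/v$ is a unit of $\mathbb{F}_q[[v^{-1}]]$. Scale $z$ so that its constant term is $-1$.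
\end{proof}

The sign in the normalization of $z$ is chosen to match $f(\xi)+s\xi$ in Section~\ref{sec:local}.

\section{The sheaf $\mathcal{V}$ and its local monodromy}\label{sec:V}

Let $V$ be an irreducible representation of $G$ of degree $d$ over $\overline{\mathbb{Q}}_\ell$, as given by (R2). Its local monodromy at the wild branch point is $V|_B$, and this can be found from the degree alone.

\begin{lemma}\label{lem:VB}
The representation $W=\operatorname{Ind}_A^B\lambda_{0,1}$ is irreducible of dimension $q(q-1)=d-1$, and $V|_B\cong\epsilon\oplus W$, where $\epsilon$ is the character of order $2$ of $B/U\cong T$.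
\end{lemma}

\begin{proof}
Compose automorphisms of $E$ as maps, and put $a'=a^{q_0}$. On $y_2$, the product $\sigma_{a,0,0}\sigma_{0,b,c}$ gives $y_2+2a'y_1+a'^2x+c$, while $\sigma_{0,b,c'}\sigma_{a,0,0}$ gives $y_2+2a'y_1+a'^2x+c'+2a'b$; on $x$ and $y_1$ the two agree. As $-2=1$,
\[
\sigma_{a,0,0}\,\sigma_{0,b,c}\,\sigma_{a,0,0}^{-1}=\sigma_{0,b,c+a'b}.
\]
Conjugation by $\tau_\rho$ turns a translation $y\mapsto y+c$ of a coordinate that $\tau_\rho$ scales by $\rho^i$ into $y\mapsto y+\rho^{-i}c$. So it acts on $Z$, $A/Z$, $U/A$, each identified with $\mathbb{F}_q$, by $\rho^{-(2q_0+1)}$, $\rho^{-(q_0+1)}$, $\rho^{-1}$.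

The group $B/A$ acts on the characters of $A$. Conjugating by $\sigma_{a,0,0}$ takes $\lambda_{\mu,\nu}$ to $\lambda_{\mu+\nu a',\nu}$; as $a\mapsto a^{q_0}$ is bijective, for fixed $\nu\ne0$ all $\mu$ are reached. Conjugating by $\tau_\rho$ multiplies $\nu$ by $\rho^{-(2q_0+1)}$; since $4(q-1)=3(2q_0+1)(2q_0-1)-1$, the exponent $2q_0+1$ is prime to $q-1$, and all $\nu\ne0$ are reached. So the $q(q-1)$ characters with $\nu\ne0$ form one orbit, which is free because $|B/A|=q(q-1)$. By Mackey's criterion $W$ is irreducible, and $W\cong\operatorname{Ind}_A^B\lambda_{\mu,\nu}$ for all $\nu\ne0$.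

As $G$ is simple, $V$ is faithful. So $Z$ acts nontrivially, $V|_A$ contains some $\lambda_{\mu,\nu}$ with $\nu\ne0$, and $V|_B$ contains $W$ by Frobenius reciprocity. Hence $V|_B=\epsilon\oplus W$ with $\dim\epsilon=1$. Let $\rho$ generate $\mathbb{F}_q^\times$. The exponents $2q_0+1$, $q_0+1$, $1$ are smaller than $q-1$, so the three multipliers above differ from $1$, and every element of $Z$, $A/Z$, $U/A$ is a commutator with $\tau_\rho$. Thus $\epsilon$ is trivial on $Z$, then on $A$, then on $U$. To find $\epsilon(\tau_\rho)$ we use determinants. There are $q$ double cosets in $T\backslash B/A$, and $T\cap A=1$, so by Mackey's formula $W|_T$ is $q$ copies of the regular representation. There $\tau_\rho$ acts as a cycle of even length $q-1$, with determinant $-1$. So $\det W(\tau_\rho)=(-1)^q=-1$. Since $G$ is perfect, $\det V=1$, and $\epsilon(\tau_\rho)=-1$.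
\end{proof}

Through the $G$-cover $C\to\mathbb{P}^1_z$, the representation $V$ is a lisse sheaf on $\mathbb{G}_{m,z}/\mathbb{F}_q$. It is ramified at $z=0$, whereas $\mathcal{F}$ is lisse on the whole affine line. But inertia at $0$ acts through its tame quotient of order $m$, so by (F3) the pullback by $z=s^m$ is unramified at $s=0$. Let $\mathcal{V}$ be the resulting lisse sheaf on $\mathbb{A}^1_s/\mathbb{F}_q$.

Let $\widehat{E}$ be the completion of $\kappa E$ at $P_\infty$. It is Galois over $K_z=\kappa((1/z))=\kappa((1/v))$ with group $B$, and the fixed field of $A$ is $K_x=\kappa((1/x))$. Put $K_s=\kappa((1/s))$, so that $I_\infty=I_{K_s}$, and $K'=K_xK_s$. For elements of finite extensions of $K_x$ let $\deg$ be minus the valuation, normalized by $\deg x=1$, and let $O(x^i)$ denote an element of degree $\le i$.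

\begin{proposition}\label{prop:V}
\begin{enumerate}
\item[(a)] The sheaf $\mathcal{V}$ is geometrically irreducible with $G_{\mathrm{geom}}=G_{\mathrm{arith}}=G$ over $\mathbb{F}_q$.
\item[(b)] The images of $I_{K_s}$ and $P_{K_s}$ in $G$ are $B$ and $U$, and
\[
\mathcal{V}|_{I_{K_s}}\cong\mathcal{L}_{\chi_2(s)}\oplus W,\qquad W\cong\operatorname{Ind}_{I_{K'}}^{I_{K_s}}\mathcal{L}_{\psi(h)}\ \text{irreducible},\qquad \mathcal{L}_{\chi_2(s)}\otimes\det W=1 .
\]
\item[(c)] We have $K'=\kappa((1/w))$ for an element $w$ with $w^m=x$ and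
\begin{equation}\label{eq:s}
s=-w^{q(q-1)}\bigl(1+x^{1-q}+O(x^{2-2q})\bigr).
\end{equation}
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The group $\pi_1(\mathbb{G}_{m,z,\kappa})$ maps onto $G$ because $C$ is geometrically irreducible. The subgroup $\pi_1(\mathbb{G}_{m,s,\kappa})$ is normal with cyclic quotient, so its image in the nonabelian simple group $G$ is $G$. The arithmetic fundamental group also acts through $G$, since the cover is defined over $\mathbb{F}_q$.

(b) The image of $I_{K_s}$ in $B$ is normal of index dividing $m$, and $\gcd(m,|B|)=1$ by \eqref{eq:m}. So the image is $B$, and the image of $P_{K_s}$ is the Sylow $3$-subgroup $U$. The preimage of $A$ in $I_{K_s}$ is $I_{K_s}\cap I_{K_x}=I_{K'}$, on which $\lambda_{0,1}$ is $\mathcal{L}_{\psi(h)}$ by Lemma~\ref{lem:A}. Now apply Lemma~\ref{lem:VB}; the character $\epsilon$ becomes the unique quadratic character of $I_{K_s}$, and $\det V=1$.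

(c) The degrees $[K_x:K_z]=q(q-1)$ and $[K_s:K_z]=m$ are coprime, so $[K':K_x]=m$ and $K'=\kappa((1/w))$ with $w^m=x$, by (F3). From $u=x^q(1-x^{1-q})$ we get $v=x^{q(q-1)}(1-x^{1-q})^{q-1}=x^{q(q-1)}(1+x^{1-q}+O(x^{2-2q}))$, because $q-1=-1$ in $\kappa$. As $m$ is odd, Proposition~\ref{prop:branch} gives
\[
(-s)^m=-z=v\bigl(1+O(x^{-q(q-1)})\bigr)=w^{mq(q-1)}\bigl(1+x^{1-q}+O(x^{2-2q})\bigr).
\]
Let $1+\omega_0$ be the $1$-unit that is the $m$-th root of the last factor. Since $m\equiv1\pmod3$, we have $(1+\omega_0)^m=1+\omega_0+\omega_0^2(\cdots)$ with an integral bracket, so $\deg\omega_0=1-q$ and $\omega_0=x^{1-q}+O(x^{2-2q})$. Thus \eqref{eq:s} holds up to an $m$-th root of unity, which is removed by multiplying $w$ by a suitable $m$-th root of unity, as $\gcd(m,q(q-1))=1$.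
\end{proof}

\section{The local monodromy of $\mathcal{F}$ at infinity}\label{sec:local}

We must find $W$ in $\mathcal{F}|_{I_{K_s}}$. Since $W$ is induced from a character and irreducible, it is enough to find the single character $\mathcal{L}_{\psi(h)}$ in $\mathcal{F}|_{I_{K'}}$. As in Example~\ref{ex:rank2}, it should come from a critical point of $f(\xi)+s\xi$. The exponents of $f$ are congruent to $1,2,1,1$ modulo $3$, so $f'$ has degree $d-1$ and $f''(\xi)=\xi^{(\theta+2)m-2}$. Comparing leading terms in $f'(\xi)=-s$ gives $\xi^{q(q-1)}\approx-s$, which by \eqref{eq:s} suggests $\xi=w(1+\delta)$ with $\delta$ small. The leading term $\xi^d$ does not contribute to $f''$, so the quadratic term in $\delta$ has coefficient of size $w^{(\theta+2)m}=x^{\theta+2}$. To normalize it we need a square root of $x^{\theta+2}$; as $(\theta+2)m$ is odd, this forces the passage to $K''=K'(\varpi)=\kappa((\varpi))$ with $\varpi^2=1/w$.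

\begin{proposition}\label{prop:critical}
The representation $\mathcal{F}|_{I_{K''}}$ contains $\mathcal{L}_{\psi(h)}$.
\end{proposition}

\begin{proof}
Let $O=\kappa[[\varpi]]$ and $\mathfrak{m}=(\varpi)$. Put $\Lambda=x^{\theta+2}$, $\Lambda^{1/2}=\varpi^{-m(\theta+2)}$, $\delta_0=x^{-q_0-1}$, and substitute
\[
\xi=w(1+\delta),\qquad\delta=\delta_0+\Lambda^{-1/2}\eta ;
\]
the choice of $\delta_0$ will be explained by the completion of the square. For a polynomial in $\eta$ over $K''$ let $\deg$ be the largest degree of a coefficient. It is subadditive on products, and $\deg<0$ means membership in $\mathfrak{m}[\eta]$. Write $\equiv$ for congruence modulo $\mathfrak{m}[\eta]$. Since $(3q_0+2)/2\ge q_0+1$, we have $\deg\delta\le-(q_0+1)$.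

\emph{Step 1: expansion.} If $N$ is a power of $3$ and $j=i+Nl$ with $i,l\ge0$, then $(1+\delta)^j=(1+\delta)^i(1+\delta^N)^l$ differs from $(1+\delta)^i$ by a polynomial of degree $\le-N(q_0+1)$. We have $\xi^{jm}=x^j(1+\delta)^{jm}$, and $w^d=x^{q+\theta+1}$ by \eqref{eq:factor}. By \eqref{eq:m} we may take $(i,N)=(1,q)$ for the exponent $d=1+q(q-1)$, $(2,\theta)$ for $(\theta+2)m$, $(1,q_0)$ for $(2q_0+1)m$, and $(0,1)$ for $m$. For $s\xi$ we use \eqref{eq:s}, with $w^{q(q-1)+1}=x^{q+\theta+1}$ and $x^{q+\theta+1}x^{1-q}=x^{\theta+2}$. The results are as follows; the last column evaluates the bound for $q=27$.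
\[
\begin{array}{l|l|l|r}
\text{term}&\text{main part}&\text{degree of the error}\ \le&q=27\\
\hline
\xi^d&x^{q+\theta+1}(1+\delta)&q+\theta+1-q(q_0+1)=3q_0+1-3q_0^3&-71\\
\xi^{(\theta+2)m}&x^{\theta+2}(1+\delta)^2&\theta+2-\theta(q_0+1)=2-q&-25\\
\xi^{(2q_0+1)m}&x^{2q_0+1}(1+\delta)&2q_0+1-q_0(q_0+1)=-(q_0^2-q_0-1)&-5\\
\xi^m&x&1-(q_0+1)=-q_0&-3\\
s\xi&-(x^{q+\theta+1}+x^{\theta+2})(1+\delta)&q+\theta+1+2-2q=-3(q_0^2-q_0-1)&-15
\end{array}
\]
All five bounds are negative because $q_0\ge3$. The terms $x^{q+\theta+1}(1+\delta)$ cancel, and $(1+\delta)^2+(1+\delta)=-1+\delta^2$ in characteristic $3$. Hence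
\[
f(\xi)+s\xi\equiv x^{\theta+2}-x^{2q_0+1}-x-\bigl(\Lambda\delta^2+x^{2q_0+1}\delta\bigr).
\]
The term $x^{1-q}$ in \eqref{eq:s}, which comes from $u=x^q-x$, is what removes the linear term $x^{\theta+2}\delta$.

\emph{Step 2: completing the square.} We have $\Lambda\delta_0=x^{2q_0+1}$ and $\Lambda\delta_0^2=x^{q_0}$, and $(\delta-\delta_0)^2=\delta^2+\delta_0\delta+\delta_0^2$ in characteristic $3$. So
\[
\Lambda\delta^2+x^{2q_0+1}\delta=\Lambda(\delta-\delta_0)^2-\Lambda\delta_0^2=\eta^2-x^{q_0}.
\]
Since $h=x^{q+2q_0}-x^{2q_0+1}$ and $x^{q+2q_0}=(x^{\theta+2})^{q_0}$, we obtain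
\[
f(\xi)+s\xi=h-\bigl[(x^{\theta+2})^{q_0}-x^{\theta+2}\bigr]+\bigl[x^{q_0}-x\bigr]-\eta^2+\varepsilon(\eta),\qquad\varepsilon\in\mathfrak{m}[\eta].
\]
For $q=27$ this reads $f(\xi)+s\xi\equiv x^{11}-x^7+x^3-x-\eta^2$, with $h=x^{33}-x^7$.

\emph{Step 3: specialization.} By (F2) the two brackets give trivial characters, and $\mathcal{L}_{\chi_2(w)}$ is trivial on $I_{K''}$ because $w=\varpi^{-2}$. So on $\mathbb{G}_{m,K''}$
\[
\mathcal{L}_{\chi_2(\xi)}\otimes\mathcal{L}_{\psi(f(\xi)+s\xi)}\cong\mathcal{L}_{\psi(h)}\otimes\mathcal{S},\qquad\mathcal{S}=\mathcal{L}_{\chi_2(1+\delta)}\otimes\mathcal{L}_{\psi(-\eta^2+\varepsilon(\eta))}.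
\]
The sheaf $\mathcal{S}$ is lisse on $\mathcal{U}=\operatorname{Spec}O[\eta,(1+\delta)^{-1}]$. The generic fiber of $\mathcal{U}$ is $\{\xi\ne0\}=\mathbb{G}_{m,K''}$. As $1+\delta\in1+\mathfrak{m}[\eta]$, the special fiber is $\mathbb{A}^1_\kappa$, and there $\mathcal{S}=\mathcal{L}_{\psi(-\eta^2)}$ has Swan conductor $2$ at $\infty$, so $H^1_c=H^1$ has dimension $1$. By Lemma~\ref{lem:spec} the trivial character of $I_{K''}$ embeds in $H^1_c(\mathcal{U}_{\overline{K''}},\mathcal{S})$, and $\mathcal{F}|_{I_{K''}}=\mathcal{L}_{\psi(h)}\otimes H^1_c(\mathcal{U}_{\overline{K''}},\mathcal{S})$.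
\end{proof}

\begin{remark}
The hypothesis $n\ge1$ enters here and in (R2). For $q_0=1$ the first, third and fifth bounds in the table are $1$, $1$ and $3$, and Step~1 breaks down.
\end{remark}

The passage to $K''$ leaves a quadratic character of $I_{K'}$ undetermined. The determinant decides it, because $\det\mathcal{F}$ is lisse on all of $\mathbb{A}^1$.

\begin{proposition}\label{prop:local}
We have $\mathcal{F}|_{I_\infty}\cong\mathcal{L}_{\chi_2(s)}\oplus W\cong\mathcal{V}|_{I_\infty}$.
\end{proposition}

\begin{proof}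
Since $h\in K'$, the space $\operatorname{Hom}_{I_{K''}}(\mathcal{L}_{\psi(h)},\mathcal{F})$ is a nonzero representation of the group $I_{K'}/I_{K''}$ of order $2$. An eigenvector gives $\operatorname{Hom}_{I_{K'}}(\mathcal{L}_{\psi(h)}\otimes\chi',\mathcal{F})\ne0$, where $\chi'$ is trivial or the quadratic character of $I_{K'}$. In both cases $\chi'$ extends to a tame character $\omega$ of $I_{K_s}$. In the first case take $\omega=1$. In the second let $\omega=\omega_1$ be a faithful character of the cyclic group $\operatorname{Gal}(K_s(s^{1/N})/K_s)$, $N=2(q-1)$. By \eqref{eq:s} and (F3), $s^{1/N}$ is $w^{q/2}$ times an element of $K'$, so $K'(s^{1/N})=K''$ as $q$ is odd, and $\omega_1|_{I_{K'}}$ has kernel $I_{K''}$.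

By Proposition~\ref{prop:V}(b), $\operatorname{Ind}_{I_{K'}}^{I_{K_s}}(\mathcal{L}_{\psi(h)}\otimes\chi')=W\otimes\omega$ is irreducible, so by Frobenius reciprocity it embeds in $\mathcal{F}|_{I_\infty}$. By Lemma~\ref{lem:tameline}, so does $\mathcal{L}_{\chi_2(s)}$. These are irreducible subrepresentations of different dimensions $d-1$ and $1$, so they meet in $0$, and $\mathcal{F}|_{I_\infty}\cong\mathcal{L}_{\chi_2(s)}\oplus(W\otimes\omega)$. Taking determinants and using Proposition~\ref{prop:V}(b), we get $\det\mathcal{F}|_{I_\infty}=\omega^{q(q-1)}$. This is tame, so $\det\mathcal{F}$ is geometrically trivial by (F4). But $\omega_1^{q(q-1)}$ has order $2$, since $\omega_1$ has order $2(q-1)$ and $q$ is odd. Hence $\omega=1$.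
\end{proof}

\section{The global isomorphism and integrality}\label{sec:global}

\begin{proposition}\label{prop:iso}
The sheaves $\mathcal{F}$, $\mathcal{G}$ and $\mathcal{V}$ are isomorphic on $\mathbb{A}^1_\kappa$. In particular $G_{\mathrm{geom}}(\mathcal{G})\cong G={}^2G_2(q)$, acting by the irreducible representation $V$ of degree $d$.
\end{proposition}

\begin{proof}
The sheaf $\mathcal{V}$ is geometrically irreducible with group $G$ by Proposition~\ref{prop:V}(a), and agrees with $\mathcal{F}$ on $I_\infty$ by Proposition~\ref{prop:local}. Lemma~\ref{lem:rigid} applies, and $\beta^{-\deg}$ is geometrically trivial.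
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:iso} the group $G_{\mathrm{geom}}(\mathcal{G})$ is finite, and Proposition~\ref{prop:finite} applies.
\end{proof}

\section{The arithmetic monodromy group}\label{sec:arith}

The first assertion of Theorem~\ref{thm:B} is Proposition~\ref{prop:iso}. We identify $G_{\mathrm{geom}}(\mathcal{G})$ with $G$, so that by Proposition~\ref{prop:V}(b) inertia and wild inertia at $\infty$ have images $B$ and $U$. Over $\mathbb{F}_q$, the sheaves $\mathcal{G}$ and $\mathcal{V}$ can differ only by a constant twist, and the tame line at $\infty$ is a place where both Frobenius actions are computable.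

\begin{proposition}\label{prop:Fq}
On $\mathbb{A}^1/\mathbb{F}_q$ we have $\mathcal{G}\cong\mathcal{V}$. Hence $G_{\mathrm{arith}}(\mathcal{G})=G$ over $\mathbb{F}_q$.
\end{proposition}

\begin{proof}
The space of geometric homomorphisms $\mathcal{V}\to\mathcal{G}$ is a one-dimensional representation $\alpha^{\deg}$ of $\operatorname{Gal}(\kappa/\mathbb{F}_q)$, and $\mathcal{G}\cong\mathcal{V}\otimes\alpha^{\deg}$. Let $D_\infty$ be the absolute Galois group of $\mathbb{F}_q((1/s))$. In each sheaf there is a unique $I_\infty$-stable line, by Proposition~\ref{prop:local}, and $D_\infty$ acts on it by a character.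

\emph{The line in $\mathcal{V}$.} The group $D_\infty$ acts through the stabilizer $B$ of the rational point $P_\infty$, and on the line through $\epsilon$. The square root $u^{(q-1)/2}$ of $v$ is fixed by $U$ and multiplied by $\rho^{(q-1)/2}=\epsilon(\tau_\rho)$ under $\tau_\rho$. So the character is $\mathcal{L}_{\chi_2(v)}$. By Proposition~\ref{prop:branch}, $-z/v$ is a $1$-unit of $\mathbb{F}_q[[1/v]]$, hence a square, and $-z=(-s)^m$ with $m$ odd. The character is therefore $\mathcal{L}_{\chi_2(-s)}$.

\emph{The line in $\mathcal{G}$.} By Lemma~\ref{lem:tameline} the character is $\mathcal{L}_{\chi_2(s)}$ times the unramified character sending Frobenius to $-\beta^{2n+1}\beta^{-(2n+1)}=-1$. Since $q\equiv3\pmod4$, the element $-1$ is not a square in $\mathbb{F}_q$, so this unramified character is $\mathcal{L}_{\chi_2(-1)}$. The product is $\mathcal{L}_{\chi_2(-s)}$.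

The two characters agree, so $\alpha=1$. Proposition~\ref{prop:V}(a) gives the last claim.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:B}]
Let $\Gamma$ be the arithmetic monodromy group of $\mathcal{G}$ over $\mathbb{F}_3$. By Proposition~\ref{prop:Fq} it is finite, and $\Gamma/G$ is a quotient of $\operatorname{Gal}(\mathbb{F}_q/\mathbb{F}_3)$, cyclic of some order $e$ dividing $2n+1$. Over $\mathbb{F}_{3^r}$ the arithmetic group is the preimage of the subgroup of $r$-th powers in $\Gamma/G$, so it equals $G$ if and only if $e$ divides $r$. It remains to show $e=2n+1$ and to identify $\Gamma$.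

Let $D$ be the absolute Galois group of $\mathbb{F}_{3^e}((1/s))$. Its image lies in $G$ and normalizes the image $U$ of wild inertia, so it lies in $N_G(U)=B$ by Lemma~\ref{lem:B}. This gives a homomorphism from $D$ to the abelian group $B/U$, trivial on wild inertia and mapping $I_\infty$ onto $B/U$. Let $\phi\in D$ induce $a\mapsto a^{3^e}$ on $\kappa$. If $\tau\in I_\infty$ multiplies $s^{1/N}$ by a root of unity $\zeta$, with $3\nmid N$, then $\phi\tau\phi^{-1}$ multiplies it by $\phi(\zeta)=\zeta^{3^e}$; so $\phi\tau\phi^{-1}=\tau^{3^e}$ in tame inertia. In $B/U$ conjugation is trivial, so a generator of this cyclic group of order $q-1$ equals its $3^e$-th power. Hence $q-1$ divides $3^e-1$, so $e\ge2n+1$, and $e=2n+1$.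

Let $c\in\Gamma$ centralize $G$. It is a scalar by Schur's lemma, and $c^{2n+1}$ is a scalar in $G$, hence trivial because $G$ has trivial center. By Chebotarev's theorem $c$ is the image of a Frobenius element, so its trace $dc$ is an integer by Theorem~\ref{thm:A}. A rational root of unity of odd order is $1$. Thus conjugation embeds $\Gamma$ in $\operatorname{Aut}(G)$, and both groups have order $(2n+1)|G|$, the second by (R3). Therefore $\Gamma\cong\operatorname{Aut}({}^2G_2(q))$.
\end{proof}

\begin{thebibliography}{9}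

\bibitem{Conj}
\emph{Exponential sums, Ree groups and Suzuki groups: conjectures},
\texttt{https://web.math.princeton.edu/\textasciitilde nmk/suzuki29limiting.pdf}.

\bibitem{GLS}
Gorenstein, Lyons and Solomon,
\emph{The Classification of the Finite Simple Groups} 3.

\bibitem{HP}
J. P. Hansen and J. P. Pedersen,
J. reine angew. Math. 440 (1993), 99--109.

\bibitem{Pedersen}
J. P. Pedersen,
\emph{A function field related to the Ree group},
LNM 1518 (1992), 122--131.

\bibitem{Ree}
R. Ree, 1961.

\bibitem{Ward}
H. N. Ward,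
\emph{On Ree's series of simple groups},
Trans. AMS 121 (1966), 62--89.

\end{thebibliography}
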